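\title{Nilpotent elements in the Green ring of an elementary abelian $2$-group}

\begin{abstract}
Let $k$ be a field of characteristic $2$. We show that for every $n\ge 3$ the Green ring of $(\mathbb Z/2)^n$ over $k$ contains a nonzero element of square zero. Together with Conlon's theorem for the Klein four group, this shows that the ring is reduced exactly when $n\le 2$. We also show that the Green ring of any finite group containing $(\mathbb Z/2)^3$ has a nonzero nilpotent element, and that for infinite $k$ and $n\ge3$ the Green ring of $(\mathbb Z/2)^n$ contains a subgroup of infinite rank on which the multiplication vanishes. The modules are obtained by gluing permutation modules along four lines in general position in the projective plane over $\mathbb F_2$, the gluing data being a local system on the complete graph $K_4$.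
\end{abstract}

\section{Introduction}

Let $k$ be a field of characteristic $2$ and $G$ a finite group. All $kG$-modules are finitely generated. The \emph{Green ring}, or representation ring, $A(G)$ is the free abelian group on the isomorphism classes of indecomposable $kG$-modules, with $[M\oplus N]=[M]+[N]$ and with multiplication $[M][N]=[M\otimes N]$, where $\otimes=\otimes_k$ and $G$ acts diagonally. It is a commutative ring that records how tensor products decompose into indecomposable summands. Every element has the form $[M]-[N]$, and $[M]=[N]$ only if $M\cong N$. So a nonzero element of square zero is a pair of modules with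
\[
M\not\cong N,\qquad M\otimes M\ \oplus\ N\otimes N\ \cong\ M\otimes N\ \oplus\ M\otimes N .
\]
No ring homomorphism from $A(G)$ to a field can tell such $M$ and $N$ apart.

A commutative ring is \emph{reduced} if it has no nonzero nilpotent element. For complex representations, characters embed the representation ring in a product of copies of $\mathbb C$, so it is reduced. For a $2$-group in characteristic $2$ this tool disappears: the only simple module is $k$, and composition factors see nothing but the dimension. One is left with examples, and for $G=(\mathbb Z/2)^n$ the first examples all point the same way. For $n=0$ the ring is $\mathbb Z$. For $n=1$ we have $kG=k[a]/(a^2)$, the indecomposables are $k$ and $kG$, and $kG\otimes kG\cong kG\oplus kG$; thus $A(G)=\mathbb Z[r]/(r^2-2r)$, which embeds in $\mathbb Z\times\mathbb Z$ by $r\mapsto(0,2)$. For $n=2$ and $k$ algebraically closed, $A(G)$ is reduced by a theorem of Conlon. For every $n$, the permutation modules on the cosets $G/H$ span a reduced subring: they are indecomposable (their fixed spaces are one-dimensional) and pairwise nonisomorphic (the kernel of the action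 is $H$), so they span a copy of the Burnside ring, which embeds in a product of copies of $\mathbb Z$ by counting fixed points of subgroups. One might guess that $A((\mathbb Z/2)^n)$ is always reduced.

Whether $A((\mathbb Z/2)^n)$ has a nonzero nilpotent element for $n\ge3$ and $k$ algebraically closed is posed as an open problem in \cite{reprings}. The answer is that it does, over every field of characteristic $2$.

\begin{theorem}\label{thm:A}
Let $k$ be a field of characteristic $2$ and $G=(\mathbb Z/2)^n$ with $n\ge3$. There is an element $x\ne0$ in $A(G)$ with $x^2=0$. Combined with Conlon's theorem, this shows that $A((\mathbb Z/2)^n)$ is reduced if and only if $n\le2$.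
\end{theorem}

\begin{theorem}\label{thm:B}
Let $k$ be a field of characteristic $2$. If $G$ is a finite group with a subgroup isomorphic to $(\mathbb Z/2)^3$, then $A(G)$ has a nonzero nilpotent element.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $k$ be an infinite field of characteristic $2$ and $G=(\mathbb Z/2)^n$ with $n\ge3$. Then $A(G)$ contains a subgroup $Z$ of infinite rank with $Z\cdot Z=0$.
\end{theorem}

Since $A(G)$ is a free abelian group, these elements remain nonzero and nilpotent in $\mathbb C\otimes_{\mathbb Z}A(G)$.

The proof finds a square-zero element for a different group and then transports it. For $\Gamma=\mathbb Z/4\times\mathbb Z/2$ two modules of dimension $8$ give such an element by a direct computation (Section~\ref{sec:seed}), in which the element of order $4$ is essential. The group $E=(\mathbb Z/2)^3$ has no element of order $4$, so $\Gamma$ must enter in another role: as monodromy. The subgroups of $E$ of orders $4$ and $2$ are the lines and points of the projective plane over $\mathbb F_2$. Four lines in general position meet pairwise in six points, in the pattern of the vertices and edges of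 the complete graph $K_4$, whose fundamental group is free of rank $3$ and maps onto $\Gamma$. A local system $U$ on $K_4$ (Section~\ref{sec:local}) prescribes a way to glue the permutation modules of the four lines along those of the six points, and produces a $kE$-module $M_U$. The tensor product $M_U\otimes M_{U'}$ depends only on $U\otimes U'$ (Section~\ref{sec:glue}), while $U$ can be read off from the cohomology of $M_U$ (Section~\ref{sec:recover}). Hence a relation $xy=0$ between local systems passes to $A(E)$, and nonzero classes stay nonzero. The element of Theorem~\ref{thm:A} for $n=3$ is a difference of two modules of dimension $384$.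

\section{Classes of complexes modulo projectives}\label{sec:prelim}

From now on $k$ is any field of characteristic $2$. No signs occur, in particular not in tensor products and shifts of complexes.

\subsection{Krull--Schmidt categories}\label{ss:KS}

Let $\mathcal C$ be a $k$-linear abelian category with finite-dimensional Hom spaces. Idempotents split in $\mathcal C$, and a finite-dimensional algebra with no idempotents other than $0\neq 1$ is local. So a nonzero object is indecomposable if and only if its endomorphism ring is local, and the Krull--Schmidt theorem holds: every object is a finite direct sum of indecomposables, unique up to order and isomorphism. We write $A(\mathcal C)$ for the free abelian group on the isomorphism classes of indecomposables, and $[X]$ for the sum of the classes of the indecomposable summands of $X$. Every element of $A(\mathcal C)$ has the form $[X]-[Y]$, and $[X]=[Y]$ if and only if $X\cong Y$. We use this for $kG$-modules, for local systems and for graded modules over a polynomial ring.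

\subsection{The stable Green ring}

For any $kG$-module $M$ the module $kG\otimes M$ is free, so the projective modules span an ideal of $A(G)$. Let $a(G)$ be the quotient ring. It is free abelian on the nonprojective indecomposables. Two modules have the same class in $a(G)$ if and only if they become isomorphic after adding a projective module to each, that is, if and only if they are isomorphic in the stable category $\operatorname{stmod}(kG)$, whose morphisms are the module maps modulo those that factor through a projective. For $2$-groups little is lost in passing to $a(G)$.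

\begin{lemma}\label{lem:dim}
Let $G$ be a $2$-group. If $z\in A(G)$ has dimension $0$ and maps to $0$ in $a(G)$, then $z=0$.
\end{lemma}

\begin{proof}
The algebra $kG$ is local, so projective modules are free and $z=c\,[kG]$ for an integer $c$. Then $c\,|G|=\dim z=0$.
\end{proof}

Tensor products of modules are hard to decompose directly. Our modules come from two-term complexes of permutation modules, and the tensor product of two such complexes can be written down term by term. We therefore attach a class in $a(G)$ to every bounded complex.

Complexes are graded cohomologically and $C[1]^m=C^{m+1}$, so $M[-1]$ is the module $M$ placed in degree $1$. The symbol $[C^0\to C^1]$ denotes a complex in degrees $0$ and $1$. An object of the bounded derived category $D^b(\operatorname{mod}kG)$ is \emph{perfect} if it is isomorphic to a bounded complex of projective modules. The perfect complexes form a thick subcategory; let $\mathcal S(G)$ be the Verdier quotient by it. Recall that $\mathcal S(G)$ is triangulated, that perfect complexes become zero in it, and that every isomorphism $C\cong C'$ in $\mathcal S(G)$ is represented by a roof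 $C\leftarrow C''\to C'$ of morphisms in $D^b(\operatorname{mod}kG)$ with perfect cones. By a theorem of Rickard \cite[Theorem 2.1]{Rickard}, the functor $\operatorname{stmod}(kG)\to\mathcal S(G)$ that places a module in degree $0$ is an equivalence. So every bounded complex $C$ is isomorphic in $\mathcal S(G)$ to a module $M$, unique up to stable isomorphism, and we define $[C]\in a(G)$ to be the class of $M$. Put $\omega=[k[1]]\in a(G)$.

\begin{lemma}\label{lem:rules}
Let $C,C'$ be bounded complexes of $kG$-modules.
\begin{enumerate}
\item[(a)] $[C]=[C']$ if and only if $C\cong C'$ in $\mathcal S(G)$; in particular quasi-isomorphic complexes have the same class. Also $[C\oplus C']=[C]+[C']$.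
\item[(b)] $[C\otimes C']=[C][C']$.
\item[(c)] $\omega$ is a unit and $[C[r]]=\omega^r[C]$ for all $r\in\mathbb Z$.
\item[(d)] Let $C'\subseteq C$ be a subcomplex. If $C'$ has projective terms, then $[C]=[C/C']$. If $C/C'$ has projective terms, then $[C]=[C']$.
\item[(e)] Restriction along an injective homomorphism $H\to G$ induces a ring homomorphism $a(G)\to a(H)$ that sends $[C]$ to the class of the restricted complex, and $\omega$ to $\omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) holds because Rickard's functor is an additive equivalence. For (b), the functor $\otimes$ is exact, so it is defined on $D^b(\operatorname{mod}kG)$, and the tensor product of a bounded complex of projectives with any bounded complex has projective terms. Hence $\otimes$ descends to $\mathcal S(G)$ in each variable. If $C\cong M$ and $C'\cong M'$ in $\mathcal S(G)$ with $M,M'$ modules, then $C\otimes C'\cong M\otimes M'$ there. Part (c) follows from (b), since $C[1]\cong k[1]\otimes C$ and $k[1]\otimes k[-1]\cong k$. Part (d) follows from the triangle $C'\to C\to C/C'\to C'[1]$, one of whose terms is zero in $\mathcal S(G)$. For (e), restriction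 is exact, commutes with $\otimes$ and preserves projectives because $kG$ is free over $kH$, so it descends to a functor $\mathcal S(G)\to\mathcal S(H)$.
\end{proof}

For two-term complexes the representing modules are explicit.

\begin{lemma}\label{lem:model}
Let $C=[C^0\xrightarrow{d}C^1]$ and let $P$ be a projective module.
\begin{enumerate}
\item[(a)] If $\pi:P\to C^1$ is surjective, then the kernel of $(d,\pi):C^0\oplus P\to C^1$ has class $[C]$ in $a(G)$.
\item[(b)] If $\iota:C^0\to P$ is injective, then the cokernel of $(d,\iota):C^0\to C^1\oplus P$ has class $\omega[C]$ in $a(G)$.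
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The complex $[C^0\oplus P\to C^1]$ is quasi-isomorphic to the kernel in degree $0$. It contains $C$, with quotient $P$. (b) The complex $[C^0\to C^1\oplus P]$ is quasi-isomorphic to the cokernel in degree $1$, so its class is $\omega^{-1}$ times that of the cokernel. It contains $P[-1]$, with quotient $C$. Apply Lemma~\ref{lem:rules}(d) in both cases.
\end{proof}

\subsection{Permutation modules}\label{ss:perm}

For a finite $G$-set $X$ let $\operatorname{Fun}(X)$ be the module of functions $X\to k$; indicator functions identify it with the permutation module $k[X]$. It is free if all stabilizers are trivial, and $\operatorname{Fun}(X)\otimes\operatorname{Fun}(X')=\operatorname{Fun}(X\times X')$. If $G$ is abelian with subgroups $H,H'$, then every point of $G/H\times G/H'$ has stabilizer $H\cap H'$ in $G$, and every point of $G/H$ has stabilizer $H\cap H'$ in $H'$. So when $H\cap H'=1$, the $kG$-module $\operatorname{Fun}(G/H)\otimes\operatorname{Fun}(G/H')$ and the $kH'$-module $\operatorname{Res}_{H'}\operatorname{Fun}(G/H)$ are both free.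

\section{A square-zero element for $\mathbb Z/4\times\mathbb Z/2$}\label{sec:seed}

Let $\Gamma=\langle g\rangle\times\langle h\rangle$ with $g$ of order $4$ and $h$ of order $2$. Put $a=g-1$ and $b=h-1$, so that $k\Gamma=k[a,b]/(a^4,b^2)$ with augmentation ideal $J=(a,b)$.

A short identity guides the search. Suppose that $\kappa\in a(\Gamma)$ satisfies $\kappa^2=(1+\omega^{-1})\kappa$ and $\omega^2\kappa=\kappa$. Then
\begin{equation}\label{eq:identity}
\big((1-\omega)\kappa\big)^2=(1-\omega)^2(1+\omega^{-1})\kappa=\omega^{-1}(1-\omega)(1-\omega^2)\kappa=0 .
\end{equation}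
So we want a class with these two properties and with $\omega\kappa\ne\kappa$. The first property is that of the cochain complex of a circle, since $1+\omega^{-1}$ is the class of its cohomology $k\oplus k[-1]$. We take the circle with two vertices and two edges, on which $h$ acts by a half turn and $g$ acts trivially. Its cochain complex is
\[
K=[B\xrightarrow{\ b\ }B],\qquad B=k\Gamma/(a)=k[\Gamma/\langle g\rangle],
\]
and we put $\kappa=[K]$.

\begin{lemma}\label{lem:KK}
$K\otimes K\cong K\oplus K[-1]$ in $D^b(\operatorname{mod}k\Gamma)$. Hence $\kappa^2=(1+\omega^{-1})\kappa$.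
\end{lemma}

\begin{proof}
The splitting comes from the cup product, which is equivariant at the cochain level because the half turn preserves the orientation of the edges. Identify $K^0$ with the functions on the vertices $\nu\in\mathbb Z/2$ and $K^1$ with the functions on the edges $e_\nu:\nu\to\nu+1$, with $h$ acting by $\nu\mapsto\nu+1$. The differential $b=1+h$ becomes $\delta f(e_\nu)=f(\nu)+f(\nu+1)$. Define $\mu:K\otimes K\to K$, for $f,f'\in K^0$ and $\alpha\in K^1$, by
\[
(ff')(\nu)=f(\nu)f'(\nu),\qquad (f\alpha)(e_\nu)=f(\nu)\alpha(e_\nu),\qquad (\alpha f)(e_\nu)=\alpha(e_\nu)f(\nu+1),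
\]
and by zero on $K^1\otimes K^1$. These formulas commute with $\nu\mapsto\nu+1$, so $\mu$ is $\Gamma$-equivariant. On $K^0\otimes K^0$,
\begin{align*}
(\delta f\cdot f'+f\cdot\delta f')(e_\nu)&=\big(f(\nu)+f(\nu+1)\big)f'(\nu+1)+f(\nu)\big(f'(\nu)+f'(\nu+1)\big)\\
&=f(\nu)f'(\nu)+f(\nu+1)f'(\nu+1)=\delta(ff')(e_\nu).
\end{align*}
In total degree at least $1$, both $\mu d$ and $\delta\mu$ land in the degree $2$ or $3$ term of $K$, which is zero. So $\mu$ is a chain map. The constant function $1\in K^0$ gives an injective chain map $\eta:k\to K$ with $\mu(1\otimes x)=x$ for all $x$. Thus $\eta\otimes\mathrm{id}:K\to K\otimes K$ is split by $\mu$, and its cokernel is $(K/k)\otimes K$. Finally $K/k=[B/bB\xrightarrow{b}B]$ has injective differential with cokernel $k$, so it is quasi-isomorphic to $k[-1]$.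
\end{proof}

The second property is a periodicity, and it comes from the other factor $\langle g\rangle$.

\begin{lemma}\label{lem:period}
$K[-1]\cong K[1]$ in $\mathcal S(\Gamma)$. Hence $\omega^2\kappa=\kappa$.
\end{lemma}

\begin{proof}
Let $Y=k[\Gamma/\langle h\rangle]=k[a]/(a^4)$ and $L=[Y\xrightarrow{a}Y]$. The kernel $a^3Y\cong k$ is a subcomplex, and the quotient $[Y/a^3Y\xrightarrow{a}Y]$ has injective differential with cokernel $k$. This gives a triangle $k\to L\to k[-1]\to k[1]$, and after tensoring with $K$ a triangle $K\to L\otimes K\to K[-1]\to K[1]$. Since $\langle g\rangle\cap\langle h\rangle=1$, the module $Y\otimes B$ is free, so $L\otimes K$ has free terms and the last map is an isomorphism in $\mathcal S(\Gamma)$.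
\end{proof}

\begin{remark}
If $g$ had order $2$, the sequence $0\to k\to k[a]/(a^2)\to k\to0$ would give $K\cong K[1]$ by the same argument, so that $(1-\omega)\kappa=0$, in agreement with Conlon's theorem. The element of order $4$ is what leaves room for period exactly $2$.
\end{remark}

It remains to represent $\kappa$ and $\omega\kappa$ by modules and to tell them apart. Apply Lemma~\ref{lem:model} to $K$ with $P=k\Gamma$, with the quotient map $k\Gamma\to B$, $p\mapsto\bar p$, and with the map $B\to k\Gamma$, $x\mapsto a^3x$, which is well defined because $a\cdot a^3=0$ and injective because $a^3,a^3b$ are linearly independent. This gives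
\[
V=\{(x,p)\in B\oplus k\Gamma:\ bx=\bar p\},\qquad W=(B\oplus k\Gamma)/\{(bx,a^3x):x\in B\},
\]
both of dimension $2+8-2=8$, with classes $\kappa$ and $\omega\kappa$ in $a(\Gamma)$.

\begin{proposition}\label{prop:seed}
There is an isomorphism of $k\Gamma$-modules $V\otimes V\oplus W\otimes W\cong(V\otimes W)^{\oplus2}$. Moreover $\dim V/J^2V=5$ and $\dim W/J^2W=4$.
\end{proposition}

\begin{proof}
The element $([V]-[W])^2\in A(\Gamma)$ has dimension $0$, and its image in $a(\Gamma)$ vanishes by \eqref{eq:identity} and Lemmas \ref{lem:KK} and~\ref{lem:period}. By Lemma~\ref{lem:dim} it is zero, which is the stated isomorphism.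

If $x=\lambda+\lambda' b$ with $\lambda,\lambda'\in k$, then $(x,p)\in V$ means $p\in\lambda b+a\,k\Gamma$. So $V$ has the basis $v=(1,b)$, $bv=(b,0)$ and $(0,a^ib^j)$ with $1\le i\le3$, $0\le j\le1$. Since $av=(0,ab)$, multiplying the basis by $a$ and $b$ shows that $JV$ has the basis
\[
bv,\quad (0,ab),\quad (0,a^2),\quad (0,a^2b),\quad (0,a^3),\quad (0,a^3b).
\]
Both $a$ and $b$ kill $bv$. Multiplying once more, $J^2V$ has the basis $(0,a^2b),(0,a^3),(0,a^3b)$, so $\dim V/J^2V=8-3=5$.

The space $J^2W$ is the image of $J^2B\oplus J^2=0\oplus J^2$, where $J^2$ has the basis $a^2,ab,a^3,a^2b,a^3b$. The space of relations is spanned by $(b,a^3)$ and $(0,a^3b)$, and it meets $0\oplus J^2$ in the line spanned by $(0,a^3b)$. So $\dim J^2W=5-1=4$ and $\dim W/J^2W=4$.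
\end{proof}

The quotients $V/JV$ and $W/JW$ both have dimension $2$, which is why we went to $J^2$. Of the many invariants that separate $V$ from $W$, this one has the virtue of not depending on a choice of generators of $\Gamma$. That is needed in Section~\ref{sec:general}.

\section{Local systems on $K_4$}\label{sec:local}

The vertices of $K_4$ are $1,2,3,4$ and its edges are the two-element subsets $e=\{i,j\}$.

\begin{definition}
A \emph{local system} $U$ consists of finite-dimensional $k$-vector spaces $U_i$ for the four vertices and $U_e$ for the six edges, and isomorphisms $t_{i,e}:U_i\to U_e$ for $i\in e$. A morphism $U\to U'$ is a family of linear maps $A_i:U_i\to U'_i$, $A_e:U_e\to U'_e$ with $A_et_{i,e}=t'_{i,e}A_i$. The common dimension of the spaces $U_i,U_e$ is the \emph{rank} of $U$.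
\end{definition}

Kernels, cokernels, direct sums and tensor products are formed componentwise. So the local systems form a $k$-linear abelian category $\mathcal L$ with finite-dimensional Hom spaces and an exact tensor product, whose unit $\mathbf 1$ has all spaces equal to $k$ and all $t_{i,e}=1$. The group $A(\mathcal L)$ of Section~\ref{ss:KS} is a commutative ring, and the rank extends to a ring homomorphism $A(\mathcal L)\to\mathbb Z$. A proper subobject has smaller rank, so objects have finite length and objects of rank one are simple.

Crossing the edge $e=\{i,j\}$ from $i$ to $j$ defines the isomorphism $t_{j,e}^{-1}t_{i,e}:U_i\to U_j$. Composing along a walk $\gamma$ from $i$ to $j$ gives the \emph{transport} $T_\gamma:U_i\to U_j$. Transports commute with morphisms, and reversing a walk inverts its transport. The transport along a closed walk is its \emph{monodromy}. In this way $U\mapsto U_1$ is an equivalence from $\mathcal L$ to the finite-dimensional representations of the free group $\pi_1(K_4,1)$ of rank $3$; we shall not need this, and we keep the symmetric description because the four vertices will be permuted.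

\begin{example}\label{ex:chi}
For $c\in k^\times$ let $\chi_c$ have all spaces equal to $k$ and all $t_{i,e}=1$, except $t_{3,\{2,3\}}=c$. Then $\chi_c\otimes\chi_{c'}=\chi_{cc'}$ and $\chi_1=\mathbf 1$. The monodromy of $\chi_c$ along $1\to2\to3\to1$ is the scalar $c^{-1}$, so the $\chi_c$ are pairwise nonisomorphic. They serve as the running example, and in the proof of Theorem~\ref{thm:C}.
\end{example}

The invariant $\dim X/J^2X$ has an analogue for local systems. Let $U_i^{(2)}\subseteq U_i$ be the span of the vectors $(T_\gamma-1)(T_{\gamma'}-1)u$, where $\gamma,\gamma'$ are closed walks at $i$ and $u\in U_i$, and put $\beta(U)=\dim U_1/U_1^{(2)}$. For $\sigma\in S_4$ let $\sigma U$ be the relabeled local system, with $(\sigma U)_{\sigma(i)}=U_i$, $(\sigma U)_{\sigma(e)}=U_e$ and the same maps.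

\begin{lemma}\label{lem:beta}
The integer $\beta(U)$ is an isomorphism invariant, $\beta(U\oplus U')=\beta(U)+\beta(U')$, and $\beta(\sigma U)=\beta(U)$ for all $\sigma\in S_4$.
\end{lemma}

\begin{proof}
Isomorphisms commute with transports. The transports of $U\oplus U'$ act diagonally, so $(U\oplus U')_1^{(2)}=U_1^{(2)}\oplus U_1'^{(2)}$: the left side lies in the right side, and it contains both summands, as one sees by applying the operators to vectors $(u,0)$ and $(0,u')$. For the last claim, $\beta(\sigma U)=\dim U_i/U_i^{(2)}$ with $i=\sigma^{-1}(1)$. Let $\rho$ be a walk from $1$ to $i$. For a closed walk $\gamma$ at $1$, the map $T_\rho T_\gamma T_\rho^{-1}$ is the monodromy of a closed walk at $i$, so $T_\rho$ maps $U_1^{(2)}$ into $U_i^{(2)}$. Reversing $\rho$ gives the opposite inclusion.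
\end{proof}

A $k\Gamma$-module $X$ gives a local system $\widetilde X$: all spaces equal $X$, and all $t_{i,e}$ are the identity except $t_{3,\{2,3\}}=g$ and $t_{4,\{3,4\}}=h$. The functor $X\mapsto\widetilde X$ is exact and commutes with $\oplus$; it commutes with $\otimes$ because $\Gamma$ acts diagonally on tensor products. Every crossing of an edge is the action of an element of $\Gamma$, and the walks $1\to2\to3\to1$ and $1\to3\to4\to1$ have monodromy $g^{-1}$ and $h^{-1}$. So the monodromies at the vertex $1$ are exactly the actions of the elements of $\Gamma$. As $J$ is spanned by the elements $s-1$ with $s\in\Gamma$, we get $\beta(\widetilde X)=\dim X/J^2X$. Two independent cycles are needed here because $\Gamma$ is not cyclic; a triangle would not do. Proposition~\ref{prop:seed} now gives the following.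

\begin{corollary}\label{cor:x0}
The element $x_0=[\widetilde V]-[\widetilde W]\in A(\mathcal L)$ satisfies $x_0^2=0$. Both $\widetilde V$ and $\widetilde W$ have rank $8$, and $\beta(\widetilde V)=5\ne4=\beta(\widetilde W)$; in particular $x_0\ne0$.
\end{corollary}

\section{Gluing permutation modules along four lines}\label{sec:glue}

\subsection{The configuration}

Let $E=(\mathbb Z/2)^3$. A \emph{frame} is a quadruple $\mathbf y=(y_1,y_2,y_3,y_4)$ in $\operatorname{Hom}(E,\mathbb F_2)$ such that $y_1,y_2,y_3$ is a basis and $y_1+y_2+y_3+y_4=0$. Any three of the $y_i$ span the fourth, so any three are a basis. Fix a frame until Section~\ref{sec:general}. Let $H_i=\ker y_i$, of order $4$, and $H_e=H_i\cap H_j$ for $e=\{i,j\}$, of order $2$. Since three different $y_i$ have no common zero except the identity,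
\begin{equation}\label{eq:general}
H_i\cap H_e=1\quad(i\notin e),\qquad H_e\cap H_{e'}=1\quad(e\ne e').
\end{equation}
In the projective plane of $E$ the $H_i$ are four lines, no three through a point, and the $H_e$ are their six points of intersection (Figure~\ref{fig:config}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw (-0.5,0) node[left]{$H_1$} -- (4.5,0);
\draw (-0.25,-0.5) -- (1.25,2.5) node[right]{$H_2$};
\draw (0.75,2.5) node[left]{$H_3$} -- (2.25,-0.5);
\draw (-0.2,1.4) node[left]{$H_4$} -- (4.6,-0.2);
\fill (0,0) circle (1.6pt) node[below right]{\small $12$};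
\fill (2,0) circle (1.6pt) node[below left]{\small $13$};
\fill (4,0) circle (1.6pt) node[above]{\small $14$};
\fill (1,2) circle (1.6pt) node[right]{\small $23$};
\fill (0.571,1.143) circle (1.6pt) node[below left]{\small $24$};
\fill (1.6,0.8) circle (1.6pt) node[above right]{\small $34$};
\draw (5.6,0) -- node[left]{$g$} (6.8,2.1) -- node[right]{$h$} (8,0) -- (5.6,0);
\draw (6.8,0.7) -- (5.6,0) (6.8,0.7) -- (6.8,2.1) (6.8,0.7) -- (8,0);
\fill (6.8,0.7) circle (1.6pt) node[below]{$1$};
\fill (5.6,0) circle (1.6pt) node[below]{$2$};
\fill (6.8,2.1) circle (1.6pt) node[above]{$3$};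
\fill (8,0) circle (1.6pt) node[below]{$4$};
\end{tikzpicture}
\caption{Left: four subgroups $H_i$ of order $4$ in $E=(\mathbb Z/2)^3$, drawn as lines, and their pairwise intersections $H_i\cap H_j$ of order $2$, drawn as points $ij$; no three lines meet. Right: the graph $K_4$, whose vertices are the lines and whose edges are the points. The local system attached to a module for $\langle g\rangle\times\langle h\rangle$ is glued by $g$ and $h$ across the two labeled edges and by the identity across the others.}
\label{fig:config}
\end{figure}

Let $R_i=\operatorname{Fun}(E/H_i)$ and $R_e=\operatorname{Fun}(E/H_e)$, of dimensions $2$ and $4$. For $i\in e$ we have $H_e\subset H_i$ and hence $R_i\subset R_e$. For $U\in\mathcal L$, with $E$ acting trivially on the spaces $U_i,U_e$, define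
\[
C_U=\Big[\ \bigoplus_iU_i\otimes R_i\longrightarrow\bigoplus_eU_e\otimes R_e\ \Big],\qquad u\otimes r\longmapsto\sum_{e\ni i}t_{i,e}(u)\otimes r\quad(u\in U_i,\ r\in R_i).
\]
The terms of $C_U$ depend only on the rank of $U$; the local system enters through the differential. Let $M_U$ be the cokernel of the map
\[
\bigoplus_iU_i\otimes R_i\longrightarrow\bigoplus_eU_e\otimes R_e\ \oplus\ \bigoplus_iU_i\otimes\operatorname{Fun}(E)
\]
whose components are the differential and the inclusion. By Lemma~\ref{lem:model}(b), $M_U$ has class $\omega[C_U]$ in $a(E)$, and $\dim M_U=(6\cdot4+4\cdot8-4\cdot2)\operatorname{rank}U=48\operatorname{rank}U$. Both constructions commute with direct sums, so there are additive maps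
\[
\Phi:A(\mathcal L)\to a(E),\ \ [U]\mapsto[C_U],\qquad\qquad \Psi:A(\mathcal L)\to A(E),\ \ [U]\mapsto[M_U],
\]
and the image of $\Psi(x)$ in $a(E)$ is $\omega\Phi(x)$.

\begin{remark}
Rank $3$ is the first rank in which the gluing is visible. For distinct subgroups $H_i,H_j$ of index $2$ in $(\mathbb Z/2)^2$ the intersection is trivial, so the modules $R_e$ would be free and the class of $C_U$ would be that of its degree $0$ term, which depends only on the rank of $U$.
\end{remark}

\subsection{Tensor products}

The complex $C_U\otimes C_{U'}$ has one term for each pair of cells of $K_4$: terms $(i,j)$ in degree $0$, terms $(i,e)$ and $(e,i)$ in degree $1$, and terms $(e,e')$ in degree $2$. For example, the term $(i,e)$ is $U_i\otimes U'_e\otimes R_i\otimes R_e$. These pairs are the cells of $K_4\times K_4$, and the coefficients see $U$ and $U'$ separately. The difficulty is that only $U\otimes U'$, the restriction of the coefficients to the diagonal, should matter. General position removes it.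

By \eqref{eq:general} and Section~\ref{ss:perm}, the terms $(i,e)$, $(e,i)$ with $i\notin e$ and the terms $(e,e')$ with $e\ne e'$ are free. They form a subcomplex: the differential maps $(i,e)$ into the terms $(e',e)$ with $i\in e'$, and $e'\ne e$ if $i\notin e$; the same holds for $(e,i)$ with the factors exchanged. Let $D_{U,U'}$ be the quotient by this subcomplex. By Lemma~\ref{lem:rules}(b),(d),
\begin{equation}\label{eq:CD}
[C_U][C_{U'}]=[D_{U,U'}].
\end{equation}
The surviving terms are all $(i,j)$, the $(i,e)$ and $(e,i)$ with $i\in e$, and the $(e,e)$. For $i\ne j$ the term $(i,j)$ maps to $(i,e)$ with $e\ni j$ and to $(e,j)$ with $e\ni i$, and these survive only for $e=\{i,j\}$. So the terms and the components of the differential of $D_{U,U'}$ are those of six squares, one for each edge $e=\{i,j\}$,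
\begin{equation}\label{eq:square}
\begin{array}{ccccc}
(i,i)&\longrightarrow&(i,e)&\longleftarrow&(i,j)\\
\downarrow&&\downarrow&&\downarrow\\
(e,i)&\longrightarrow&(e,e)&\longleftarrow&(e,j)\\
\uparrow&&\uparrow&&\uparrow\\
(j,i)&\longrightarrow&(j,e)&\longleftarrow&(j,j)
\end{array}
\end{equation}
and different squares share only the corners $(i,i)$. On coefficients the horizontal arrows are $\mathrm{id}\otimes t'$ and the vertical arrows are $t\otimes\mathrm{id}$; on the factors $R$ all arrows are inclusions. Every term $(i,j)$ with $i\neq j$ lies in a square because the graph is complete. The union of the squares $e\times e$ is a thickening of the diagonal of $K_4\times K_4$, which suggests that only $U\otimes U'$ is left. The rank one case shows how.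

\begin{example}\label{ex:rescale}
Take $U=\chi_c$ and $U'=\chi_{c'}$. All coefficient maps are $1$ except in the square of $e=\{2,3\}$, where they are as on the left:
\[
\begin{array}{ccccc}
(2,2)&\xrightarrow{\,1\,}&(2,e)&\xleftarrow{\,c'}&(2,3)\\
{\scriptstyle 1}\downarrow&&{\scriptstyle 1}\downarrow&&{\scriptstyle 1}\downarrow\\
(e,2)&\xrightarrow{\,1\,}&(e,e)&\xleftarrow{\,c'}&(e,3)\\
{\scriptstyle c}\uparrow&&{\scriptstyle c}\uparrow&&{\scriptstyle c}\uparrow\\
(3,2)&\xrightarrow{\,1\,}&(3,e)&\xleftarrow{\,c'}&(3,3)
\end{array}
\qquad
\begin{array}{ccccc}
(2,2)&\xrightarrow{\,1\,}&(2,e)&\xleftarrow{\,1\,}&(2,3)\\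
{\scriptstyle 1}\downarrow&&{\scriptstyle 1}\downarrow&&{\scriptstyle 1}\downarrow\\
(e,2)&\xrightarrow{\,1\,}&(e,e)&\xleftarrow{\,1\,}&(e,3)\\
{\scriptstyle 1}\uparrow&&{\scriptstyle 1}\uparrow&&{\scriptstyle cc'}\uparrow\\
(3,2)&\xrightarrow{\,1\,}&(3,e)&\xleftarrow{cc'}&(3,3)
\end{array}
\]
Multiplication by $c'$ on the terms $(2,3),(e,3)$, by $c$ on the terms $(3,2),(3,e)$, and by $1$ on all other terms is an isomorphism from the left diagram to the right one. The four rescaled terms belong to no other square, so this is an isomorphism of $D_{\chi_c,\chi_{c'}}$ with a complex that depends only on $cc'$. On the term $(3,3)$, which is shared with two other squares, nothing was changed.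
\end{example}

\begin{proposition}\label{prop:product}
There is an additive functor $U\mapsto D_U$ from $\mathcal L$ to bounded complexes of $kE$-modules with $[C_U][C_{U'}]=[D_{U\otimes U'}]$ for all $U,U'\in\mathcal L$.
\end{proposition}

\begin{proof}
For $U\in\mathcal L$ let $D_U$ have terms indexed as in \eqref{eq:square}, with the same factors $R$. The coefficient space is $U_i$ at a corner $(i,i)$, and $U_e$ at each of the other seven positions in the square of $e$. The coefficient map is $t_{i,e}$ on the arrows $(i,i)\to(i,e)$ and $(i,i)\to(e,i)$, and the identity of $U_e$ on all other arrows. A morphism $(A_i,A_e)$ acts on the coefficients and commutes with these maps, so $D_U$ is functorial and additive in $U$.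

Define $\theta:D_{U,U'}\to D_{U\otimes U'}$ on coefficients, for $e=\{i,j\}$, by
\[
\begin{array}{c|ccccc}
\text{position}&(i,i)&(i,j)&(i,e)&(e,i)&(e,e)\\ \hline
\theta&\mathrm{id}&t_{i,e}\otimes t'_{j,e}&t_{i,e}\otimes\mathrm{id}&\mathrm{id}\otimes t'_{i,e}&\mathrm{id}
\end{array}
\]
and by the identity on the factors $R$. It is bijective in each position. We compare $\theta d$ and $d\theta$ on each type of arrow. On $(i,i)\to(i,e)$ we have $\theta d=(t_{i,e}\otimes\mathrm{id})(\mathrm{id}\otimes t'_{i,e})$, and $d\theta$ is the structure map $t_{i,e}\otimes t'_{i,e}$ of $U\otimes U'$. On $(i,j)\to(i,e)$ we have $\theta d=(t_{i,e}\otimes\mathrm{id})(\mathrm{id}\otimes t'_{j,e})$ and $d\theta=t_{i,e}\otimes t'_{j,e}$. On $(i,e)\to(e,e)$ both are $t_{i,e}\otimes\mathrm{id}$. The arrows $(i,i)\to(e,i)$, $(i,j)\to(e,j)$ and $(e,i)\to(e,e)$ are obtained from these by exchanging the two tensor factors. So $\theta d=d\theta$. Taking $U'=\mathbf 1$ shows that $d^2=0$ on $D_U$, because $D_{U,\mathbf 1}$ is a complex. The proposition follows from \eqref{eq:CD}.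
\end{proof}

We do not need $\Phi$ or $\Psi$ to be multiplicative. It is enough that products in the image factor through the multiplication of $A(\mathcal L)$.

\begin{corollary}\label{cor:zero}
If $x,x'\in A(\mathcal L)$ and $xx'=0$, then $\Psi(x)\Psi(x')=0$ in $A(E)$.
\end{corollary}

\begin{proof}
Let $D:A(\mathcal L)\to a(E)$ be the additive map $[U]\mapsto[D_U]$. By Proposition~\ref{prop:product} and bilinearity, $\Phi(x)\Phi(x')=D(xx')$. So the image of $\Psi(x)\Psi(x')$ in $a(E)$ is $\omega^2D(xx')=0$, and its dimension is $48^2\operatorname{rank}(xx')=0$. Apply Lemma~\ref{lem:dim}.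
\end{proof}

\section{Recovering the local system from cohomology}\label{sec:recover}

We must show that the class of $C_U$ in $a(E)$ determines $U$. We need an invariant of objects of $\mathcal S(E)$ that can be computed for $C_U$ and is fine enough to see the monodromy. Cohomology in large degrees, as a module over the cohomology ring, is such an invariant.

\subsection{Cohomology in large degrees}

For a bounded complex $C$ put $H^m(E;C)=\operatorname{Hom}_{D^b}(k,C[m])$; for a module this is group cohomology. Composition makes $H^*(E;C)$ a graded module over $S=H^*(E;k)$, naturally in $C$, and a triangle gives a long exact sequence of $S$-linear maps. The ring $S$ is the polynomial ring $k[y_1,y_2,y_3]$ on $H^1(E;k)=\operatorname{Hom}(E,k)$. For $H\le E$ the restriction $S\to H^*(H;k)$ is surjective, and its kernel is generated by the elements of $\operatorname{Hom}(E,\mathbb F_2)$ that vanish on $H$. For a graded module $N$ write $N^{\ge m_0}=\bigoplus_{m\ge m_0}N^m$.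

\begin{lemma}\label{lem:tail}
If $C\cong C'$ in $\mathcal S(E)$, then $H^{\ge m_0}(E;C)\cong H^{\ge m_0}(E;C')$ as graded $S$-modules for all large $m_0$.
\end{lemma}

\begin{proof}
Since $kE$ is injective as a module, $H^m(E;kE)=\operatorname{Ext}^m_{kE}(k,kE)=0$ for $m>0$. By induction on the number of terms, a perfect complex has no cohomology in large degrees. So a map with perfect cone induces an isomorphism in large degrees. Apply this to the two maps of a roof $C\leftarrow C''\to C'$.
\end{proof}

By Shapiro's lemma, restricting to $H$ and then evaluating functions at the trivial coset gives an isomorphism $H^*(E;\operatorname{Fun}(E/H))\cong H^*(H;k)$. It is $S$-linear when $S$ acts on the right side through restriction, and it sends the constant function $1\in H^0$ to $1$. Thus for $e=\{i,j\}$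
\[
H^*(E;R_i)=S/(y_i),\qquad H^*(E;R_e)=S/(y_i,y_j)=k[z_e],
\]
where $z_e$ is the common image of the two $y_l$ with $l\notin e$; their images agree because $\sum_iy_i=0$. The inclusion $R_i\subset R_e$ induces an $S$-linear map that sends $1$ to $1$, which is therefore the quotient map $S/(y_i)\to S/(y_i,y_j)$.

This map is evaluation at a point. Let $\varepsilon_e$ be the generator of $H_e$. Then $y_l(\varepsilon_e)=0$ for $l\in e$, and $y_l(\varepsilon_e)=1$ for $l\notin e$ by \eqref{eq:general}. For $p\in S$ let $p(\varepsilon_e)\in k$ be obtained by substituting these values. A form $p$ of degree $m$ maps to $p(\varepsilon_e)z_e^m$ in $k[z_e]$, since this holds for the $y_l$ and both sides are multiplicative. For $F\in U_i\otimes(S/y_i)_m$ and $e\ni i$ we get a value $F(\varepsilon_e)\in U_i$. Define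
\[
N_U^m=\Big\{(F_i)\in\bigoplus_iU_i\otimes(S/y_i)_m\ :\ t_{i,e}F_i(\varepsilon_e)=t_{j,e}F_j(\varepsilon_e)\ \text{ for all }e=\{i,j\}\Big\}.
\]
An element of $N_U^m$ is a vector-valued form of degree $m$ on each of the four lines, the forms agreeing at the six points up to the gluing maps of $U$. By the above, $N_U=\bigoplus_mN_U^m$ is the kernel of the map
\begin{equation}\label{eq:dstar}
H^*(E;C_U^0)=\bigoplus_iU_i\otimes S/(y_i)\longrightarrow\bigoplus_eU_e\otimes k[z_e]=H^*(E;C_U^1)
\end{equation}
induced by the differential of $C_U$. It is a graded submodule of a finitely generated $S$-module, hence finitely generated, and so are its truncations.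

All computations with $N_U$ use forms that separate the six points. For $m\ge2$ and an edge $e$ with complement $\{l,n\}$, $l<n$, put $\tau_e=y_l^{m-1}y_n$, of degree $m$. Then $\tau_e(\varepsilon_e)=1$. An edge $e'\ne e$ contains $l$ or $n$, so $\tau_e(\varepsilon_{e'})=0$; this is where $m\ge2$ is used.

\begin{lemma}\label{lem:HN}
The map \eqref{eq:dstar} is surjective in degrees $m\ge2$, and $H^{\ge3}(E;C_U)\cong N_U^{\ge3}$ as graded $S$-modules.
\end{lemma}

\begin{proof}
For $i\in e$ and $u\in U_i$, the element $u\otimes\tau_e\in U_i\otimes(S/y_i)_m$ maps to $t_{i,e}(u)\otimes z_e^m$ in the component $e$ and to zero in the other components. This proves surjectivity. The triangle $C_U^1[-1]\to C_U\to C_U^0\to C^1_U$ gives the exact sequence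
\[
H^{m-1}(E;C_U^0)\to H^{m-1}(E;C_U^1)\to H^m(E;C_U)\to H^m(E;C_U^0)\to H^m(E;C_U^1),
\]
whose first and last maps are \eqref{eq:dstar}. For $m\ge3$ the first map is onto, so the $S$-linear map $H^m(E;C_U)\to H^m(E;C_U^0)$ is injective with image $N_U^m$.
\end{proof}

\subsection{Full faithfulness}

A morphism $(A_i,A_e):U\to U'$ induces $(F_i)\mapsto((A_i\otimes1)F_i)$, so $U\mapsto N_U^{\ge m_0}$ is an additive functor from $\mathcal L$ to the category $\operatorname{gr}S$ of finitely generated graded $S$-modules with maps of degree $0$.

\begin{example}\label{ex:detect}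
For $U=\chi_c$, an element of $N^m_U$ is a quadruple of scalar forms $(F_1,\dots,F_4)$ whose values agree at five of the points, and with $F_2(\varepsilon_e)=c\,F_3(\varepsilon_e)$ for $e=\{2,3\}$. For $m\ge2$ the dimension is $4(m+1)-6$ by Lemma~\ref{lem:HN}, so dimensions do not see $c$. The module structure does. The proof below shows that a homomorphism $N_{\chi_c}^{\ge m_0}\to N_{\chi_{c'}}^{\ge m_0}$ multiplies each $F_i$ by a scalar $A_i$. Applying it to $(\tau_{\{1,2\}},\tau_{\{1,2\}},0,0)$ and $(\tau_{\{1,3\}},0,\tau_{\{1,3\}},0)$ gives $A_1=A_2=A_3$, and applying it to $(0,c\,\tau_{\{2,3\}},\tau_{\{2,3\}},0)$ gives $A_2c=c'A_3$. For an isomorphism the scalars are nonzero, so $c=c'$.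
\end{example}

\begin{proposition}\label{prop:ff}
Let $m_0\ge3$ and $U,U'\in\mathcal L$.
\begin{enumerate}
\item[(a)] For $m\ge2$ and each $i$, the projection $N_U^m\to U_i\otimes(S/y_i)_m$ is surjective.
\item[(b)] The map $\operatorname{Hom}_{\mathcal L}(U,U')\to\operatorname{Hom}_{\operatorname{gr}S}(N_U^{\ge m_0},N_{U'}^{\ge m_0})$ is bijective.
\item[(c)] If $U\ne0$, the annihilator of $N_U^{\ge m_0}$ in $S$ is the ideal $(y_1y_2y_3y_4)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Given $F_i$, put $F_j=t_{j,e}^{-1}t_{i,e}F_i(\varepsilon_e)\otimes\tau_e$ for $j\ne i$, where $e=\{i,j\}$. The condition at $\{i,j\}$ holds because $\tau_e(\varepsilon_e)=1$. At an edge $\{j,l\}$ not containing $i$, both $F_j$ and $F_l$ have value zero.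

(c) The product $y_1y_2y_3y_4$ kills $\bigoplus_iU_i\otimes S/(y_i)$. Conversely let $p\in S$ annihilate $N_U^{\ge m_0}$. By (a), $p$ kills a nonzero element of $U_i\otimes S/(y_i)$, a free module over the domain $S/(y_i)$, so $p\in(y_i)$. This holds for each $i$, and the $y_i$ are pairwise nonproportional linear forms, so unique factorization gives $p\in(y_1y_2y_3y_4)$.

(b) \emph{Injectivity.} By (a), the induced map determines $A_i\otimes1$ on $U_i\otimes(S/y_i)_{m_0}$, hence $A_i$, and then $A_e=t'_{i,e}A_it_{i,e}^{-1}$.

\emph{Surjectivity.} Let $\theta:N_U^{\ge m_0}\to N_{U'}^{\ge m_0}$ be given. We show that $\theta$ acts line by line, that on each line it is a constant linear map, and that these maps respect the gluing.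

First, let $P_i=\prod_{j\ne i}y_j$. It is zero in $S/(y_j)$ for $j\ne i$ and nonzero in the domain $S/(y_i)$. If $F\in N_U^m$ has $F_i=0$, then $P_iF=0$, so $P_i\,\theta(F)_i=0$ and $\theta(F)_i=0$. Together with (a), this shows that $\theta(F)_i=\theta_i(F_i)$ for a well-defined graded $S/(y_i)$-linear map
\[
\theta_i:U_i\otimes(S/y_i)_{\ge m_0}\to U'_i\otimes(S/y_i)_{\ge m_0}.
\]

Second, write $S/(y_i)=k[\xi,\zeta]$ with $\xi,\zeta$ of degree $1$. For $u\in U_i$,
\[
\zeta^{m_0}\,\theta_i(u\otimes\xi^{m_0})=\theta_i(u\otimes\xi^{m_0}\zeta^{m_0})=\xi^{m_0}\,\theta_i(u\otimes\zeta^{m_0}).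
\]
Comparing coordinates in a basis of $U'_i$, we see that $\xi^{m_0}$ divides $\theta_i(u\otimes\xi^{m_0})$. This element has degree $m_0$, so it equals $A_iu\otimes\xi^{m_0}$ for a linear map $A_i:U_i\to U_i'$. This step uses that $S/(y_i)$ has two coprime variables. For a form $p$ of degree at least $m_0$,
\[
\xi^{m_0}\,\theta_i(u\otimes p)=p\,\theta_i(u\otimes\xi^{m_0})=A_iu\otimes p\,\xi^{m_0},
\]
and hence $\theta_i(u\otimes p)=A_iu\otimes p$.

Third, let $e=\{i,j\}$, $u\in U_i$ and $u'=t_{j,e}^{-1}t_{i,e}u$. The quadruple with $F_i=u\otimes\tau_e$, $F_j=u'\otimes\tau_e$ in degree $m_0$ and the other two components zero lies in $N_U$. Its image has components $A_iu\otimes\tau_e$ and $A_ju'\otimes\tau_e$ and lies in $N_{U'}$, so $t'_{i,e}A_iu=t'_{j,e}A_ju'$. This says that $t'_{i,e}A_it_{i,e}^{-1}=t'_{j,e}A_jt_{j,e}^{-1}$. Calling this map $A_e$, we obtain a morphism $(A_i,A_e):U\to U'$ that induces $\theta$.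
\end{proof}

\begin{corollary}\label{cor:inj}
The maps $\Phi:A(\mathcal L)\to a(E)$ and $\Psi:A(\mathcal L)\to A(E)$ are injective.
\end{corollary}

\begin{proof}
If $\Phi([U]-[U'])=0$, then $C_U\cong C_{U'}$ in $\mathcal S(E)$, so $N_U^{\ge m_0}\cong N_{U'}^{\ge m_0}$ for some $m_0\ge3$ by Lemmas \ref{lem:tail} and~\ref{lem:HN}. By Proposition~\ref{prop:ff}(b), an isomorphism and its inverse come from morphisms in $\mathcal L$, and these are inverse to each other. So $U\cong U'$. If $\Psi(x)=0$, then $\omega\Phi(x)=0$, and $\omega$ is a unit.
\end{proof}

\section{Elementary abelian groups}\label{sec:elab}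

For $n\ge3$ choose a surjection $(\mathbb Z/2)^n\to E$. Inflation along it commutes with $\oplus$ and $\otimes$ and does not change submodules or homomorphisms, so it sends nonisomorphic indecomposables to nonisomorphic indecomposables. It therefore gives an injective ring homomorphism $A(E)\to A((\mathbb Z/2)^n)$, and it suffices to construct the elements of Theorems \ref{thm:A} and~\ref{thm:C} in $A(E)$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $x=\Psi(x_0)=[M_{\widetilde V}]-[M_{\widetilde W}]$, a difference of two modules of dimension $48\cdot8=384$. Since $x_0\ne0$ and $x_0^2=0$ by Corollary~\ref{cor:x0}, we have $x\ne0$ by Corollary~\ref{cor:inj} and $x^2=0$ by Corollary~\ref{cor:zero}.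

It remains to see that the ring is reduced for $n\le2$. The cases $n=0,1$ were computed in the introduction over any $k$. For $n=2$, Conlon's theorem applies over an algebraic closure $\bar k$. Extension of scalars is a ring homomorphism from the Green ring over $k$ to the Green ring over $\bar k$. It is injective by the Noether--Deuring theorem, which says that $kG$-modules $M,N$ with $\bar k\otimes_kM\cong\bar k\otimes_kN$ are isomorphic. A subring of a reduced ring is reduced.
\end{proof}

Twisting $x_0$ by the rank one local systems of Example~\ref{ex:chi} produces many such elements. To see that they are independent we separate them by composition factors.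

\begin{proof}[Proof of Theorem~\ref{thm:C}]
For $c\in k^\times$ put $x_c=\Psi([\chi_c]x_0)$, and let $Z$ be the subgroup of $A(E)$ generated by the $x_c$. Since $[\chi_c]x_0\cdot[\chi_{c'}]x_0=[\chi_{cc'}]x_0^2=0$, Corollary~\ref{cor:zero} gives $x_cx_{c'}=0$ for all $c,c'$. So $Z\cdot Z=0$.

Suppose that $\sum_cn_cx_c=0$, a finite sum with integer coefficients. By Corollary~\ref{cor:inj},
\[
\sum_cn_c\big([\widetilde V\otimes\chi_c]-[\widetilde W\otimes\chi_c]\big)=0\quad\text{in }A(\mathcal L).
\]
As $\Gamma$ is a $2$-group, all composition factors of $V$ and $W$ are trivial. The functors $X\mapsto\widetilde X$ and $-\otimes\chi_c$ are exact, so $\widetilde V\otimes\chi_c$ and $\widetilde W\otimes\chi_c$ have composition series with all factors $\chi_c$. By the Jordan--H\"older theorem, every indecomposable summand of these two objects has only $\chi_c$ as composition factor. The $\chi_c$ are pairwise nonisomorphic, so terms with different $c$ involve disjoint sets of basis elements of $A(\mathcal L)$, and $n_c[\chi_c]x_0=0$ for each $c$. Multiplying by $[\chi_{c^{-1}}]$ gives $n_cx_0=0$, hence $n_c=0$. Thus $Z$ is free of rank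 $|k^\times|$, which is infinite when $k$ is.
\end{proof}

\section{Groups containing $(\mathbb Z/2)^3$}\label{sec:general}

Let $E\le G$ and $x=\Psi(x_0)\in A(E)$. The natural candidate for a nilpotent element of $A(G)$ is $\operatorname{Ind}_E^Gx$, and we study it by restricting back to $E$. Two things could go wrong. The Mackey formula has terms induced from proper subgroups of $E$, over which we have no control unless they vanish. And the conjugates of $x$ under the normalizer of $E$ might cancel. The next two propositions exclude both.

\subsection{Restriction to proper subgroups}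

On a proper subgroup so many of the modules $R_e$ become free that the remaining edges contain no cycle, and the monodromy disappears.

\begin{proposition}\label{prop:res}
For a proper subgroup $H<E$, the class $[\operatorname{Res}_HC_U]\in a(H)$ depends only on the rank of $U$. Consequently $\operatorname{Res}_Hx=0$ in $A(H)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:rules}(e) we may assume that $H$ is maximal, say $H=\ker y$ with $0\ne y\in\operatorname{Hom}(E,\mathbb F_2)$. Let $\mathcal T$ be the set of edges $e$ with $H_e\le H$. For $e\notin\mathcal T$ we have $H\cap H_e=1$, so $\operatorname{Res}_HR_e$ is free. These terms lie in the top degree and form a subcomplex, so by Lemma~\ref{lem:rules}(d) we may replace $\operatorname{Res}_HC_U$ by the quotient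
\[
C'_U=\Big[\bigoplus_iU_i\otimes R_i\to\bigoplus_{e\in\mathcal T}U_e\otimes R_e\Big].
\]
The forms vanishing on $H_e$, $e=\{i,j\}$, are $0,y_i,y_j,y_i+y_j$, so $e\in\mathcal T$ if and only if $y$ is one of these. The seven nonzero forms are $y_1,\dots,y_4$ and
\[
y_1+y_2=y_3+y_4,\qquad y_1+y_3=y_2+y_4,\qquad y_1+y_4=y_2+y_3 .
\]
Let $r=\operatorname{rank}U$. We choose isomorphisms $\phi_i:U_i\to k^r$ for all $i$ and $\phi_e:U_e\to k^r$ for $e\in\mathcal T$ with $\phi_et_{i,e}=\phi_i$ whenever $i\in e\in\mathcal T$. If $y=y_i$, then $\mathcal T$ is the star of the three edges containing $i$: choose $\phi_i$, and put $\phi_e=\phi_it_{i,e}^{-1}$ and $\phi_j=\phi_et_{j,e}$ for $e=\{i,j\}$. If $y=y_i+y_j=y_l+y_n$, then $\mathcal T$ consists of the two disjoint edges $\{i,j\}$ and $\{l,n\}$: choose $\phi_e$ for each of them and put $\phi_m=\phi_et_{m,e}$ for $m\in e$. In both cases these maps give $C'_U\cong(C'_{\mathbf 1})^{\oplus r}$.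

Since $\widetilde V$ and $\widetilde W$ have the same rank, the image $\omega([\operatorname{Res}_HC_{\widetilde V}]-[\operatorname{Res}_HC_{\widetilde W}])$ of $\operatorname{Res}_Hx$ in $a(H)$ is zero, and Lemma~\ref{lem:dim} applies.
\end{proof}

\subsection{Conjugates do not cancel}

For $\varphi\in\operatorname{Aut}(E)$ and a module or complex $M$, let ${}^\varphi M$ be $M$ with $s\in E$ acting as $\varphi^{-1}(s)$. This defines ring automorphisms of $A(E)$ and $a(E)$. We now let the frame vary, and write $C_U[\mathbf y]$, $N_U[\mathbf y]$ for the objects built from the frame $\mathbf y$; without brackets, the fixed frame is meant. Sections \ref{sec:glue} and~\ref{sec:recover} apply to every frame. The quadruple $\varphi\mathbf y=(y_i\circ\varphi^{-1})_i$ is a frame, with subgroups $\varphi(H_i)$ and $\varphi(H_e)$. The maps $r\mapsto r\circ\varphi^{-1}$ are isomorphisms ${}^\varphi\operatorname{Fun}(E/H)\to\operatorname{Fun}(E/\varphi(H))$ compatible with the inclusions, so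
\begin{equation}\label{eq:twist}
{}^\varphi C_U\cong C_U[\varphi\mathbf y].
\end{equation}
If $\varphi$ permutes the set $\{y_1,\dots,y_4\}$, say $y_i\circ\varphi^{-1}=y_{\sigma(i)}$ with $\sigma=\sigma_\varphi\in S_4$, then $C_U[\varphi\mathbf y]$ has terms $U_i\otimes R_{\sigma(i)}$ and $U_e\otimes R_{\sigma(e)}$. So in this case $C_U[\varphi\mathbf y]=C_{\sigma U}$ and $N_U[\varphi\mathbf y]=N_{\sigma U}$.

Conjugates that live on a different set of four lines are separated by the annihilator. Conjugates that live on the same four lines differ by a relabeling, and $\beta$ does not see relabelings.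

\begin{proposition}\label{prop:conj}
For every subgroup $Q\le\operatorname{Aut}(E)$, the element $\sum_{\varphi\in Q}{}^\varphi x\in A(E)$ is nonzero.
\end{proposition}

\begin{proof}
Suppose that the sum is zero. By Lemma~\ref{lem:rules}(e) its image in $a(E)$ is $\omega\sum_\varphi([{}^\varphi C_{\widetilde V}]-[{}^\varphi C_{\widetilde W}])$, so $\bigoplus_\varphi{}^\varphi C_{\widetilde V}\cong\bigoplus_\varphi{}^\varphi C_{\widetilde W}$ in $\mathcal S(E)$. By \eqref{eq:twist} and Lemmas \ref{lem:tail} and~\ref{lem:HN}, for some $m_0\ge3$
\begin{equation}\label{eq:sumiso}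
\bigoplus_{\varphi\in Q}N_{\widetilde V}[\varphi\mathbf y]^{\ge m_0}\ \cong\ \bigoplus_{\varphi\in Q}N_{\widetilde W}[\varphi\mathbf y]^{\ge m_0}\quad\text{in }\operatorname{gr}S .
\end{equation}
The category $\operatorname{gr}S$ is abelian with finite-dimensional Hom spaces, so the Krull--Schmidt theorem holds in it. If $U\in\mathcal L$ is indecomposable, then by Proposition~\ref{prop:ff}(b),(c) the module $N_U[\varphi\mathbf y]^{\ge m_0}$ has local endomorphism ring, so it is indecomposable, and its annihilator is generated by $P_\varphi=\prod_i(y_i\circ\varphi^{-1})$. Decomposing $\widetilde V$ and $\widetilde W$ in $\mathcal L$, we see that every indecomposable summand of a term indexed by $\varphi$ in \eqref{eq:sumiso} has annihilator $(P_\varphi)$.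

Distinct nonzero elements of $\operatorname{Hom}(E,\mathbb F_2)$ have distinct coordinate vectors with entries $0$ and $1$, so they are not proportional over $k$. By unique factorization, $(P_\varphi)=(y_1y_2y_3y_4)$ if and only if $\varphi$ lies in the stabilizer $Q_0$ of the set $\{y_1,\dots,y_4\}$ in $Q$. Collecting on both sides of \eqref{eq:sumiso} the indecomposable summands with annihilator $(y_1y_2y_3y_4)$ gives
\[
\bigoplus_{\varphi\in Q_0}N_{\sigma_\varphi\widetilde V}^{\ge m_0}\ \cong\ \bigoplus_{\varphi\in Q_0}N_{\sigma_\varphi\widetilde W}^{\ge m_0}.
\]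
The functor $U\mapsto N_U^{\ge m_0}$ is additive and fully faithful, so $\bigoplus_{\varphi\in Q_0}\sigma_\varphi\widetilde V\cong\bigoplus_{\varphi\in Q_0}\sigma_\varphi\widetilde W$ in $\mathcal L$. Applying $\beta$ and using Lemma~\ref{lem:beta} and Corollary~\ref{cor:x0}, we get $5|Q_0|=4|Q_0|$, which is false because $1\in Q_0$.
\end{proof}

\subsection{The induced element}

We recall two standard formulas. For $s\in G$ and a $kE$-module $M$, let ${}^sM$ be the module for ${}^sE=sEs^{-1}$ on which $sws^{-1}$ acts as $w\in E$. The Mackey formula and Frobenius reciprocity state that for $z\in A(E)$ and $z'\in A(G)$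
\[
\operatorname{Res}_E\operatorname{Ind}_E^Gz=\sum_{s\in E\backslash G/E}\operatorname{Ind}_{E\cap{}^sE}^E\operatorname{Res}_{E\cap{}^sE}({}^sz),\qquad (\operatorname{Ind}_E^Gz)\,z'=\operatorname{Ind}_E^G(z\operatorname{Res}_Ez').
\]

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $u=\operatorname{Ind}_E^Gx$. If $s\notin N_G(E)$, then $H=s^{-1}Es\cap E$ is a proper subgroup of $E$, and $\operatorname{Res}_{E\cap{}^sE}({}^sx)$ is the conjugate by $s$ of $\operatorname{Res}_Hx$, which is zero by Proposition~\ref{prop:res}. The remaining double cosets are the cosets of $E$ in $N_G(E)$, and the term of such an $s$ is ${}^\varphi x$, where $\varphi$ is conjugation by $s$. Let $Q\cong N_G(E)/C_G(E)$ be the image of $N_G(E)$ in $\operatorname{Aut}(E)$. As $E$ is abelian, $E\le C_G(E)$, and each $\varphi\in Q$ arises from $c=|C_G(E):E|$ cosets. Hence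
\[
\operatorname{Res}_Eu=c\,y,\qquad y=\sum_{\varphi\in Q}{}^\varphi x .
\]
By Proposition~\ref{prop:conj}, $y\ne0$. Since $A(E)$ is torsion-free, $cy\ne0$, and so $u\ne0$.

By Frobenius reciprocity, for $m\ge0$
\[
u^{m+1}=\operatorname{Ind}_E^G\big(x\,(\operatorname{Res}_Eu)^m\big)=c^m\operatorname{Ind}_E^G(x\,y^m).
\]
Each ${}^\varphi x$ has square zero, being the image of $x$ under a ring automorphism, but products of different conjugates are not controlled by Corollary~\ref{cor:zero}; this is why we obtain nilpotence rather than square zero. Expanding $x\,y^{|Q|}$ gives a sum of products of $|Q|+1$ factors ${}^\varphi x$ with $\varphi\in Q$, where $x$ is the factor with $\varphi=1$. In each product some $\varphi$ occurs twice, and $A(E)$ is commutative, so the product is zero. Therefore $u^{|Q|+1}=0$.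
\end{proof}

\begin{thebibliography}{9}

\bibitem{reprings}
{\footnotesize\texttt{https://homepages.abdn.ac.uk/d.j.benson/pages/papers/b/benson/reprings.pdf}}

\bibitem{Rickard}
Rickard, \emph{Derived categories and stable equivalence}, J. Pure Appl. Algebra 61 (1989).

\end{thebibliography}
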